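# Finitely many diffeomorphism types of locally conformally flat manifolds under Ricci, diameter and volume bounds

## 1. The developing map and its radius of injectivity

Fix $n\ge 3$ and view $S^n=\mathbb R^n\cup\{\infty\}$ with its round metric $g_0$. Let $\mathcal M$ be the full Möbius group of $S^n$, orientation-reversing maps included. Metrics are smooth, and conformal maps may reverse orientation.

**Definition (locally conformally flat).** A Riemannian manifold $(M^n,g)$ is locally conformally flat (LCF) if it has a coordinate covering $\{U_\alpha,\phi_\alpha\}$ such that each $\phi_\alpha:(U_\alpha,g)\to(S^n,g_0)$ is a conformal map.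

By Liouville's theorem (here $n\ge 3$ enters) two such charts differ, on a connected overlap, by an element of $\mathcal M$. An element of $\mathcal M$ is determined by its restriction to any nonempty open set, so one chart can be continued along paths. On the universal cover $\pi:N\to M$ the result is single-valued. This is Kuiper's developing map: a conformal immersion
$$\Phi:N\to S^n,\qquad \Phi\gamma=\rho(\gamma)\Phi\quad(\gamma\in\Gamma),$$
where $\Gamma$ is the deck group and $\rho:\Gamma\to\mathcal M$ is a homomorphism. Since $\dim N=\dim S^n$, the map $\Phi$ is a local diffeomorphism. It need not be injective, and it need not be a covering onto its image.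

The object on which everything turns is the function
$$i(x)=\sup\{r>0:\ \Phi \text{ is injective on } B(x,r)\}\in(0,\infty],\qquad x\in N .$$

**Example 1 (cylinder).** Let $N=\mathbb R\times S^{n-1}$ and $\Phi(t,\theta)=e^t\theta$. As $|d(e^t\theta)|^2=e^{2t}(dt^2+d\theta^2)$, $\Phi$ is conformal. It is injective, so $i\equiv\infty$.

**Example 2 (a non-injective developing map).** Use cylindrical coordinates $(y,\varrho,\theta)$ on $\mathbb R^n\setminus\mathbb R^{n-2}$, with $y\in\mathbb R^{n-2}$ and $\varrho>0$. The Euclidean metric is
$$dy^2+d\varrho^2+\varrho^2d\theta^2=\varrho^2\Big(\frac{dy^2+d\varrho^2}{\varrho^2}+d\theta^2\Big),$$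
so it is conformal to $\mathbb H^{n-1}\times S^1$. Let $\Sigma$ be a closed hyperbolic $(n-1)$-manifold. Then $M=\Sigma\times S^1$ (any length of the circle) has universal cover $N=\mathbb H^{n-1}\times\mathbb R$ and developing map $\Phi(y,\varrho,\theta)=(y,\varrho\cos\theta,\varrho\sin\theta)$. Two points have the same image exactly when they differ by a nonzero multiple of $2\pi$ in $\theta$, or coincide. A ball of radius $r$ contains two distinct such points if and only if $r>\pi$. Hence $i\equiv\pi$.

The main technical result is a lower bound for $i$.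

**Theorem C (quantitative injectivity).** There is $r_0=r_0(n,v)>0$ such that if $(N^n,g)$ is complete, connected, noncompact, $\mathrm{Ric}\ge-(n-1)$, $\mathrm{vol}\,B(x,1)\ge v$ for all $x$, and $\Phi:N\to S^n$ is a conformal immersion, then $\Phi$ is injective on every ball $B(x,r_0)$.

Some Ricci bound is needed here. If the metric of Example 2 is multiplied by $\epsilon^2$ with $\epsilon\to0$, then unit balls become large in volume, while $i=\epsilon\pi\to0$; correspondingly the smallest Ricci curvature is $-(n-2)/\epsilon^2$.

## 2. What the injectivity bound is for: the finiteness statements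

From now on let also $\Lambda\ge0$, $D>0$, $V>0$. The following was posed as a conjecture in "The Classification Of Complete Locally Conformally Flat Manifolds Of Nonnegative Ricci Curvature", in three versions: homotopy, homeomorphism and diffeomorphism types. All three versions are true.

**Theorem A.** For given $n,\Lambda,D,V$ there are only finitely many diffeomorphism types (hence homeomorphism and homotopy types) of closed connected LCF $n$-manifolds with $\mathrm{Ric}\ge-\Lambda^2$, $\mathrm{diam}\le D$, $\mathrm{vol}\ge V$.

The textbook tool for such a statement is Cheeger's finiteness theorem, in the diffeomorphism version valid in all dimensions (Peters, J. reine angew. Math. 349 (1984)): closed $n$-manifolds with $|\sec|\le K$, $\mathrm{diam}\le D'$, $\mathrm{vol}\ge v'$ fall into finitely many diffeomorphism types. It cannot be applied to $g$ itself, because $g$ has no upper curvature bound.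

**Example 3 (unbounded curvature inside the class).** For small $\delta>0$ the function $\frac12\sin(r+\delta)-r$ is decreasing for $r\geq 0$ and positive at $r=0$. Its zero is at most $\delta$, since there $r=\frac12\sin(r+\delta)\le\frac12(r+\delta)$. Put $\ell=\pi-2\delta$. Smooth $\min\{r,\frac12\sin(r+\delta)\}$ near the crossing point, inside $0<r<2\delta$, to a concave function $f$ on $[0,\ell/2]$, and reflect it at $\ell/2$. The metric $dr^2+f(r)^2d\theta^2$ on $S^n$ is flat near the two poles and elsewhere equals $f^2(dr^2/f^2+d\theta^2)$, so it is LCF. Its sectional curvatures lie between $-f''/f\ge0$ and $(1-f'^2)/f^2\ge0$. Its diameter is at most $\ell\le\pi$ (go through a pole), and its volume tends to $2^{1-n}\mathrm{vol}(S^n)$ as $\delta\to0$. But $f'$ drops from $1$ to $\frac12\cos3\delta\le\frac12$ on $[0,2\delta]$, so $-f''\ge\frac1{4\delta}$ somewhere there. As $f\le2\delta$ there, a sectional curvature is at least $\frac1{8\delta^2}$.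

In Example 3 the round metric is a better choice in the same conformal class. The strong form of the theorem says that a better choice always exists.

**Theorem B (strong form).** There are constants $D',v'>0$ and $K_k$ ($k\ge0$), depending only on $n,\Lambda,D,V$, such that every $(M,g)$ as in Theorem A is conformal to a metric $h$ with
$$|\nabla^k \mathrm{Rm}_h|\le K_k\ (k\ge 0),\qquad \mathrm{diam}(M,h)\le D',\qquad \mathrm{vol}(M,h)\ge v'.$$
Consequently, for a class $\mathcal C$ of closed connected $n$-manifolds with flat conformal structures, the following are equivalent: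

* (i) there are $\Lambda,D,V$ such that every member of $\mathcal C$ has a metric in its conformal class with $\mathrm{Ric}\ge-\Lambda^2$, $\mathrm{diam}\le D$, $\mathrm{vol}\ge V$;
* (ii) there are $D',v',K_k$ such that every member has a metric in its conformal class with $|\nabla^k\mathrm{Rm}|\le K_k$ for all $k$, $\mathrm{diam}\le D'$, $\mathrm{vol}\ge v'$.

Here (ii)$\Rightarrow$(i) is trivial, because $|\mathrm{Rm}|\le K_0$ bounds $\mathrm{Ric}$ from below, and (i)$\Rightarrow$(ii) is the first part. By Cheeger–Gromov–Hamilton compactness the metrics in (ii) form a $C^\infty$-precompact family modulo diffeomorphism. The limits are LCF, since vanishing of the Weyl tensor ($n\ge4$) or of the Cotton tensor ($n=3$) passes to $C^\infty$ limits.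

The hypotheses cannot be thinned out.

**Proposition D.** Theorem A, even for homotopy types, fails for every $n\ge3$ if any one of the bounds on $\mathrm{Ric}$, $\mathrm{diam}$, $\mathrm{vol}$ is dropped, and for every $n\ge4$ if LCF is dropped.

Theorem B gives Theorem A by the Cheeger–Peters theorem, and Theorem C will give Theorem B in this way. On balls where $\Phi$ is injective, $\Phi$ followed by a suitable Möbius map is a chart onto the Euclidean unit ball. If all transition maps between such charts lie in one compact subset of $\mathcal M$, then Euclidean metrics can be glued with control of all derivatives.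

**Convention.** Multiplying $g$ by a constant depending only on $\Lambda,n$, and changing $D,V$ accordingly, we assume from now on $\mathrm{Ric}\ge-(n-1)$ on $M$. This does not change the conformal class.

## 3. Compact universal cover: spherical space forms

The case where $N$ is compact can be done by hand. We first count deck transformations; this is used again in Section 10.

**Counting.** For $x\in N$ and $r>0$, $\#\{\gamma\in\Gamma:d(x,\gamma x)\le r\}\le C(n,D,V,r)$.

*Proof.* Every $z\in M$ has a lift $\tilde z\in\overline B(x,D)$. If $d(x,\gamma x)\le r$ then $d(x,\gamma\tilde z)\le d(x,\gamma x)+d(\gamma x,\gamma\tilde z)\le r+D$, and for different $\gamma$ the points $\gamma\tilde z$ are distinct. So every fiber of $\pi$ meets $\overline B(x,D+r)$ in at least $\#\{\gamma:d(x,\gamma x)\le r\}$ points. Integrating over $M$ and using Bishop–Gromov,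
$$V\cdot\#\{\gamma:d(x,\gamma x)\le r\}\le\mathrm{vol}\,\overline B(x,D+r)\le C(n,D,r).\qquad\blacksquare$$

**Theorems A and B when $N$ is compact.** A local diffeomorphism from a compact manifold to the connected, simply connected $S^n$ is a covering, hence a diffeomorphism. So $\Phi$ induces a conformal diffeomorphism $M\cong S^n/\rho(\Gamma)$, with $\rho(\Gamma)$ finite and acting freely. Elements of $\mathcal M$ are the boundary maps of isometries of $\mathbb H^{n+1}$, and a finite group of isometries of $\mathbb H^{n+1}$ has a fixed point. After conjugation (that is, after replacing $\Phi$ by $m\Phi$) we may take $\rho(\Gamma)\subset O(n+1)$.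

Next we bound $|\Gamma|$. Fix $x\in N$ and put $U=B(x,2D)$, a path-connected open set with $\Gamma U=N$. By a theorem of Macbeath (Ann. of Math. 79 (1964)), since $N$ is connected and simply connected, $\Gamma$ is presented by the generators $S=\{\gamma:U\cap\gamma U\ne\emptyset\}$ and the relations $\gamma\cdot\gamma'=\gamma\gamma'$ whenever $U\cap\gamma U\cap\gamma\gamma'U\ne\emptyset$ (then $\gamma,\gamma',\gamma\gamma'$ all lie in $S$). Since $S\subset\{\gamma:d(x,\gamma x)\le4D\}$, counting bounds $|S|$ in terms of $n,D,V$. A presentation of this form is a partial multiplication table on $S$, so there are finitely many possible presentations and finitely many isomorphism types of $\Gamma$. The finite ones have order at most some $N_1(n,D,V)$.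

A finite group has only finitely many real representations of dimension $n+1$ up to orthogonal equivalence, and orthogonally equivalent ones give isometric quotients. So only finitely many manifolds $S^n/\rho(\Gamma)$ occur up to isometry. The round metric $h$ on $S^n/\rho(\Gamma)$ has curvature $1$, $\nabla\mathrm{Rm}=0$, diameter at most $\pi$, and volume at least $\mathrm{vol}(S^n)/N_1$. $\blacksquare$

From now on the real subject is noncompact $N$.

## 4. Contracting a loop, and where a single square fails

Suppose $\Phi(p')=\Phi(q')$ with $p'\neq q'$ close together. Join $p'$ to $q'$ by a path $\gamma$ and let $c=\Phi\gamma$. It is a loop, which after a rotation of $S^n$ lies in $\mathbb R^n$, based at $c_0=\Phi(p')=\Phi(q')$. The sensible first try is the monodromy argument. Contract the loop along straight segments,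
$$H(s,t)=(1-t)c(s)+tc_0,\qquad(s,t)\in[0,1]^2,$$
and lift each segment $t\mapsto H(s,t)$ through $\Phi$, starting at $\gamma(s)$. If all the lifts exist, then the lift $L$ of the square is constant on the three sides $s=0$, $s=1$, $t=1$, where $H\equiv c_0$. This forces $p'=q'$.

So some segment cannot be lifted, which means that its lift runs off to infinity in $N$. In Example 2 this happens. Take the loop $c(\theta)=(y,\varrho\cos\theta,\varrho\sin\theta)$, $0\le\theta\le2\pi$. The segment from $c(\pi)$ to $c_0=c(0)$ meets the axis $\mathbb R^{n-2}$ at its midpoint, and its lift stays at $\theta=\pi$ while its $\varrho$-coordinate tends to $0$, so it goes to infinity in $\mathbb H^{n-1}$.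

To get a contradiction one has to show that running to infinity is expensive. Suppose $N$ has almost nonnegative Ricci curvature at a large scale $A$. Then there is a cutoff $u$ that equals $1$ on $B(p,10)$ and $0$ off $B(p,A)$, with $\int_N|\nabla u|^n\le C(\log\frac A{10})^{1-n}$, tiny for large $A$ (Lemma 1 below). Along the bad segment $u\circ L$ drops from $1$ to $0$. Here the attempt stops: the square has dimension $2$, its image in $N$ has volume zero, and smallness of an $n$-dimensional integral says nothing about one square.

The way past this point is to translate. Replace $H$ by $H+a$ for all $a$ in a ball $B(0,\varepsilon/2)\subset\mathbb R^n$. If the lifts can be started near $\gamma$ for all these $a$, the monodromy argument says that the square fails for *every* $a$. On a square, Morrey's inequality with exponent $n>2$ says that a function dropping from $1$ to $0$ has $n$-energy bounded below. Integrate over $a$ and exchange the order of integration. For fixed $(s,t)$ the map $a\mapsto L(a,s,t)$ is an injective conformal map, because $\Phi$ of it is $H(s,t)+a$. So the inner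 integral is at most $\int_N|\nabla u|^n$. Hence $\varepsilon^n\le C(\log\frac A{10})^{1-n}$, which fails for large $A$.

For this, $\varepsilon$, the size of $c$ and the speed of $c$ must be controlled by constants independent of $A$. The group $\mathcal M$ is not compact, so this is not automatic. It is the purpose of Sections 5–7.

## 5. Two-sided bounds for the conformal energy

For a locally Lipschitz $u$ let $|\nabla u|(y)=\limsup_{z\to y}|u(z)-u(y)|/d(z,y)$. It is a Borel function: for $r,\alpha>0$ the set of $y$ for which some $z$ with $0<d(z,y)<r$ has $|u(z)-u(y)|/d(z,y)>\alpha$ is open. It dominates the almost everywhere defined gradient norm. It is an upper gradient: $|u(\gamma(1))-u(\gamma(0))|\le\int_\gamma|\nabla u|$ for rectifiable $\gamma$. If $s$ is a conformal diffeomorphism with factor $|ds|$, then $|\nabla(u\circ s)|=(|\nabla u|\circ s)\,|ds|$. Since $s$ multiplies volumes by $|ds|^n$, the energy $\int|\nabla u|^n$ is conformally invariant. Let $\omega_{n-1}=\mathrm{vol}(S^{n-1})$.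

**Example 4.** On $\mathbb R^n$ let $u=1$ on $B(0,a)$, $u=0$ off $B(0,b)$, and $u=\log(b/|\xi|)/\log(b/a)$ between. Then $\int|\nabla u|^n=\omega_{n-1}(\log\frac ba)^{-n}\int_a^br^{-n}r^{n-1}dr=\omega_{n-1}(\log\frac ba)^{1-n}$, which tends to $0$ as $b/a\to\infty$.

**Standing assumption (S).** $(N,g)$ is complete, connected, noncompact, $\mathrm{Ric}\ge-(n-1)$, $\mathrm{vol}\,B(x,1)\ge v$ for all $x$; $\Phi:N\to S^n$ is a conformal immersion.

The letters $C,c$ denote positive constants depending only on $n,v$, which may change from line to line. Under (S), Bishop–Gromov gives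
$$cr^n\le\mathrm{vol}\,B(y,r)\le Cr^n\qquad(0<r\le30).\tag{1}$$
Closed balls are compact, and since $N$ is unbounded, for every $x$ and every $r>0$ there are points at distance exactly $r$ from $x$. We also need the Poincaré inequality
$$\int_{B(y,r)}|u-u_{B(y,r)}|\le Cr\int_{B(y,2r)}|\nabla u|\qquad(0<r\le12),\tag{2}$$
where $u_B$ is the mean over $B$. This follows from Buser's inequality (Ann. Sci. ENS 15 (1982)), and also from the Cheeger–Colding segment inequality: for measurable $f\ge0$, $B=B(y,r)$, $r\le12$,
$$\int_{B\times B}\int_0^{d(a,b)}f(\gamma_{ab}(t))\,dt\,da\,db\le C(n)\,r\,\mathrm{vol}(B)\int_{B(y,2r)}f,$$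
with $\gamma_{ab}$ a minimal geodesic from $a$ to $b$. With $f=|\nabla u|$ the left side is at least $\int_{B\times B}|u(a)-u(b)|\ge\mathrm{vol}(B)\int_B|u-u_B|$, which gives (2).

**Lemma 1 (cheap cutoffs).** Suppose $\mathrm{vol}\,B(z,r)\le C_0r^n$ for $r\le 2b$, and $2a\le b$. Let $u=1$ on $B(z,a)$, $u=0$ off $B(z,b)$, $u=\log(b/d(z,\cdot))/\log(b/a)$ in between. Then $\int|\nabla u|^n\le C(n,C_0)(\log\frac ba)^{1-n}$.

*Proof.* $|\nabla u|$ vanishes where $d(z,\cdot)<a$ or $d(z,\cdot)>b$, and elsewhere $|\nabla u|\le(\log\frac ba)^{-1}d(z,\cdot)^{-1}$. Split into dyadic shells $2^ja\le d(z,\cdot)<2^{j+1}a$: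
$$\int|\nabla u|^n\le\Big(\log\frac ba\Big)^{-n}\sum_{0\le j\le\log_2(b/a)}(2^ja)^{-n}\,\mathrm{vol}\,B(z,2^{j+1}a)\le C\Big(\log\frac ba\Big)^{-n}\Big(1+\log_2\frac ba\Big).$$
Since $b/a\ge2$, the last factor is at most $C\log\frac ba$. $\blacksquare$

**Lemma 2 (separating two continua is expensive).** Assume (S), $x\in N$, $0<R\le3$; or let $N=\mathbb R^n$ and $R>0$ be arbitrary. Let $E,F\subset B(x,R)$ be connected and $u$ locally Lipschitz on $N$ with $u\le0$ on $E$, $u\ge1$ on $F$ (or vice versa). Then
$$\int_{B(x,5R)}|\nabla u|^n\ge c_1\,\frac{\min(\mathrm{diam}E,\mathrm{diam}F)}R,$$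
with $c_1=c_1(n,v)$ (respectively $c_1(n)$).

*Proof.* In $\mathbb R^n$, (1) and (2) hold at all scales, so the argument below applies to any $R$.

**Step 1: telescoping means.** The aim is to compare $u(y)$ with the mean over $B_*=B(x,R)$. Let $y\in B_*$ and $r_j=4R\,2^{-j}$. By (2) on $B(y,r_j/2)$ (radius at most $6$), (1) and Hölder,
$$|u_{B(y,r_j/2)}-u_{B(y,r_j/4)}|\le Cr_j^{1-n}\int_{B(y,r_j)}|\nabla u|\le C\Big(\int_{B(y,r_j)}|\nabla u|^n\Big)^{1/n}.$$
The same bound with $j=0$ holds for $|u_{B_*}-u_{B(y,2R)}|$, since $B_*\subset B(y,2R)$ and the two volumes are comparable. As $u_{B(y,r)}\to u(y)$ when $r\to0$, summing gives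
$$|u(y)-u_{B_*}|\le C\sum_{j\ge0}\Big(\int_{B(y,r_j)}|\nabla u|^n\Big)^{1/n}.$$

**Step 2: a good radius at each bad point.** If $|u(y)-u_{B_*}|\ge\frac12$, then $\int_{B(y,r_j)}|\nabla u|^n\ge c\,r_j/R$ for some $j$. Otherwise the sum is at most $C\sum_j(4c2^{-j})^{1/n}<\frac12$ for small $c$.

**Step 3: covering one of the sets.** If $u_{B_*}\ge\frac12$, then $|u-u_{B_*}|\ge\frac12$ on all of $E$ (where $u\le0$); if $u_{B_*}<\frac12$, on all of $F$. The two sets play the same role, so say it holds on $E$. Each $y\in E$ is the center of a ball $B(y,r_y)\subset B(x,5R)$ with $r_y\le4R$ and $r_y\le CR\int_{B(y,r_y)}|\nabla u|^n$. By Vitali's covering lemma there are countably many disjoint balls $B(y_k,r_k)$ among them with $E\subset\bigcup B(y_k,5r_k)$. Call two of the enlarged balls linked if a finite chain of enlarged balls with consecutive ones meeting connects them. The unions of the balls in the different linkage classes are disjoint open sets covering $E$, and each meets $E$ in its centers. As $E$ is connected, there is one class. So any two points of $E$ are joined by a finite chain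 of distinct balls $B(y_k,5r_k)$ in which consecutive ones meet, and
$$\mathrm{diam}E\le\sum_k10r_k\le CR\sum_k\int_{B(y_k,r_k)}|\nabla u|^n\le CR\int_{B(x,5R)}|\nabla u|^n.\qquad\blacksquare$$

The pattern from here on is to transport a cheap cutoff by $\Phi$ to a place where Lemma 2 says that it should be expensive.

## 6. Möbius-normalized charts

Let $\mathbb B=B(0,1)\subset\mathbb R^n$. Under (S) call $x\in N$ *admissible* if $\Phi|_{B(y,1)}$ is injective for all $y\in B(x,10)$.

**Lemma 3.** Assume (S). There is $\kappa=\kappa(n,v)\in(0,\frac18)$ such that for each admissible $x$ there are $m_x\in\mathcal M$ and an open $W_x\subset B(x,\frac12)$ such that $f_x:=m_x\Phi$ maps $W_x$ diffeomorphically onto $\mathbb B$, $f_x(x)=0$, and, with $\varphi_x:=(f_x|_{W_x})^{-1}$,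
$$B(x,\kappa)\subset\varphi_x\big(B(0,\tfrac14)\big).$$

A pair $(m_x,W_x)$ with these properties is a *normalized chart* at $x$. Note that $f_x$ is defined on all of $N$ with values in $S^n$, while $\varphi_x$ inverts it on $W_x$ only.

**Example 5.** Let $N=\mathbb R^n$, $\Phi$ the inclusion into $S^n$, $x=0$, so $\Phi(B(x,\frac12))$ is the ball $B(0,\frac12)$. Following the recipe below, take $\omega=\frac12e_1$, a point of the complement nearest to $0$, and $m\in\mathcal M$ with $m(0)=0$, $m(\omega)=\infty$: an inversion centered at $\omega$, followed by a translation and a reflection. On the $e_1$-axis $m$ is $t\mapsto\frac{4t}{1-2t}$. It maps $B(0,\frac12)$ to the half-space $\xi_1>-1$, whose complement is at distance $1$ from $0$. As $m(-\frac12e_1)=-e_1$ and $m(\frac16e_1)=e_1$, the preimage $W_0$ of $\mathbb B$ is the ball with diameter $[-\frac12e_1,\frac16e_1]$. The preimage of $B(0,\frac14)$ is the ball with diameter $[-\frac1{14}e_1,\frac1{18}e_1]$, which contains $B(0,\frac1{18})$.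

*Proof of Lemma 3.*

**Step 1: choice of the Möbius map.** We send a nearest omitted point to $\infty$ and a second omitted point to the unit sphere. Let $\Omega=\Phi(B(x,\frac12))$, an open set. Pick $y$ with $d(x,y)=\frac34$. By injectivity on $B(x,1)$ a neighborhood of $y$ is mapped into $S^n\setminus\Omega$, so this closed set is infinite. Let $\omega\in S^n\setminus\Omega$ be nearest to $\Phi(x)$ in the round metric. A minimal great circle arc from $\Phi(x)$ to $\omega$, minus $\omega$, lies in $\Omega$. Choose $m\in\mathcal M$ with $m\Phi(x)=0$, $m\omega=\infty$, scaled so that $\mathrm{dist}(0,\mathbb R^n\setminus m\Omega)=1$; this set is nonempty and closed, and $0\in m\Omega$ is open. Let the distance be attained at $e$, $|e|=1$. Put $f=m\Phi$, $s=(f|_{B(x,1/2)})^{-1}:m\Omega\to B(x,\frac12)$, $W_x=s(\mathbb B)$, $m_x=m$. Note $\infty\notin m\Omega$ and $\mathbb B\subset m\Omega$. Only the inclusion of $B(x,\kappa)$ remains.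

**Step 2: two continua reaching the boundary of $B(x,\frac12)$.** Let $\alpha(t)=te$, and let $\beta(t)$, $t\in[0,1)$, be the image under $m$ of the arc above, running in $m\Omega$ from $0$ to $\infty$. Then $d(x,s\alpha(t))\to\frac12$ as $t\to1$: otherwise $s\alpha(t_k)\to y\in B(x,\frac12)$ for some $t_k\to1$, and $e=f(y)\in m\Omega$, a contradiction. In the same way $d(x,s\beta(t))\to\frac12$, since $\infty\notin m\Omega$. Let $t_1,t_2$ be the last times at which these distances are $\le\frac14$, and put $A_1=s\alpha([t_1,1))$, $A_2=s\beta([t_2,1))$. These are connected subsets of $B(x,\frac12)\setminus B(x,\frac14)$ of diameter at least $\frac14$.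

**Step 3: if the conclusion fails, the images of $A_1,A_2$ are far apart.** Suppose $f(B(x,\kappa))\not\subset B(0,\frac14)$. Follow the image of a geodesic from $x$ in $B(x,\kappa)$ until it first reaches $|\xi|=\frac14$. This gives a connected $E\subset f(B(x,\kappa))\cap\overline B(0,\frac14)$ with $\mathrm{diam}E\ge\frac14$. Take $u$ from Lemma 1 with $z=x$, $a=\kappa$, $b=\frac14$, and set $w=u\circ s$ on $m\Omega$, $w=0$ elsewhere on $\mathbb R^n$. Since $u$ vanishes off $B(x,\frac14)$, $w$ is supported in the compact set $f(\overline B(x,\frac14))\subset m\Omega$. So $w$ is Lipschitz and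
$$\int_{\mathbb R^n}|\nabla w|^n\le\delta:=C\Big(\log\frac1{4\kappa}\Big)^{1-n}.$$
Moreover $w=1$ on $E$, and $w=0$ on $f(A_1)=\alpha([t_1,1))$ and on $f(A_2)=\beta([t_2,1))$. Lemma 2 in $\mathbb R^n$ with $R=2$, for $E$ and $f(A_1)$, gives $\min(\frac14,1-t_1)\le C\delta$; so for small $\kappa$ we have $1-t_1\le\eta:=C\delta$. If $f(A_2)$ met $B(0,4)$, it would contain, being a curve running to $\infty$, an arc in $\{4\le|\xi|\le5\}$ of diameter at least $1$, and Lemma 2 with $R=6$ would give $\frac14\le C\delta$, false for small $\kappa$. Hence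
$$f(A_1)\subset\overline B(e,\eta),\qquad f(A_2)\subset\{|\xi|\ge4\}\subset\{|\xi-e|\ge3\}.$$

**Step 4: this is too cheap in $N$.** Let $\chi:S^n\to[0,1]$ be $0$ on $\overline B(e,\eta)$, $1$ off $B(e,1)$, and $\log(|\xi-e|/\eta)/\log(1/\eta)$ between. As in Example 4, $\int|\nabla\chi|^n=\omega_{n-1}(\log\frac1\eta)^{1-n}$. By Bishop–Gromov, $B(x,5)$ is covered by $m_0(n)$ unit balls centered in $B(x,5)$; as $x$ is admissible, $f$ is injective on each. By conformal invariance on each of these balls,
$$\int_{B(x,5)}|\nabla(\chi\circ f)|^n\le m_0\,\omega_{n-1}\Big(\log\frac1\eta\Big)^{1-n}.$$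
But $\chi\circ f=0$ on $A_1$ and $=1$ on $A_2$, so by Lemma 2 with $R=1$ the left side is at least $c_1/4$. This is impossible if $\kappa$, hence $\eta$, is small depending on $n,v$. So for such $\kappa$ we have $f(B(x,\kappa))\subset B(0,\frac14)$, and $B(x,\kappa)=s(f(B(x,\kappa)))\subset\varphi_x(B(0,\frac14))$. $\blacksquare$

The next lemma says that a normalized chart distorts sizes in a controlled way.

**Lemma 4.** Assume (S); let $x$ be admissible with a normalized chart.

(a) For $|\zeta|\le\frac58$, $0<\delta<\frac14$: $\mathrm{diam}\,\varphi_x(B(\zeta,\delta))\le\omega_1(\delta):=C(\log\frac1{4\delta})^{1-n}$.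

(b) There is $\tau=\tau(n,v)>0$ with $B(z,\tau)\subset\varphi_x(B(0,\frac34))$ for all $z\in\varphi_x(\overline B(0,\frac12))$.

(c) There is $\tau'=\tau'(n,v)\in(0,\frac14)$ with $\varphi_x(B(f_x(z),\tau'))\subset B(z,\tau)$ for these $z$.

*Proof.* **Part (a): a Euclidean cutoff transported to $N$.** Let $E=\varphi_x(B(\zeta,\delta))$. Put $u=0$ on $E$, $u=1$ off $\varphi_x(B(\zeta,\frac14))$, and $u=\log(|f_x-\zeta|/\delta)/\log\frac1{4\delta}$ between. As $\frac58+\frac14<1$, $\varphi_x(\overline B(\zeta,\frac14))$ is a compact subset of $W_x$, so $u$ is locally Lipschitz on $N$, and $\int|\nabla u|^n=\omega_{n-1}(\log\frac1{4\delta})^{1-n}$ by conformal invariance. Let $F$ be the part at distance $[1,2]$ from $x$ of a minimal geodesic from $x$ to a point at distance $2$. Then $u=1$ on $F$, since $W_x\subset B(x,\frac12)$, and $\mathrm{diam}F=1$. Lemma 2 with $R=3$ gives $\min(\mathrm{diam}E,1)\le C(\log\frac1{4\delta})^{1-n}$, and $\mathrm{diam}E\le1$.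

**Part (b): a cutoff on $N$ transported to $\mathbb R^n$.** Let $z=\varphi_x(\zeta)$, $|\zeta|\le\frac12$, $\tau<\kappa/32$, and suppose $z'\in B(z,\tau)\setminus\varphi_x(B(0,\frac34))$. Let $\sigma\subset B(z,\tau)$ be a minimal geodesic from $z$ to $z'$, and $[0,t^*)$ the maximal initial interval with $\sigma([0,t^*))\subset\varphi_x(B(0,\frac34))$. Then $|f_x\sigma(t)|\to\frac34$ as $t\to t^*$: otherwise $f_x\sigma(t_k)\to\xi\in B(0,\frac34)$ for some $t_k\to t^*$, so $\sigma(t^*)=\varphi_x(\xi)$, contradicting maximality. So $E=f_x\sigma([0,t^*))\subset B(0,\frac34)$ is connected of diameter at least $\frac14$.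

We need a second continuum $F$ of definite size. Pick $x'$ with $d(x,x')=\kappa/2$. One of $x,x'$, call it $w'$, satisfies $d(w',z)\ge\kappa/4$. Let $F'$ be a minimal geodesic of length $\kappa/16$ starting at $w'$. Then $F'\subset B(x,\kappa)\subset\varphi_x(B(0,\frac14))$, and $d(F',z)\ge\frac\kappa4-\frac\kappa{16}>\frac\kappa8$. Put $F=f_x(F')\subset B(0,\frac14)$. We claim $\mathrm{diam}F\ge c_2(n,v)>0$. If $\delta'=\mathrm{diam}F<\frac18$, then $F\subset B(\zeta',2\delta')$ for any $\zeta'\in F$, and (a) gives $\kappa/16=\mathrm{diam}F'\le\omega_1(2\delta')$, which bounds $\delta'$ below since $\omega_1(\delta)\to0$ as $\delta\to0$.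

Let $u$ be as in Lemma 1 at $z$ with $a=\tau$, $b=\kappa/8$, and $w=u\circ\varphi_x$ on $\mathbb B$. Then $w=1$ on $E$ and $w=0$ on $F$. Restrict $w$ to $\overline B(0,\frac78)$ and extend it to $\mathbb R^n$ by inversion in $|\xi|=\frac78$. The map that is the identity inside this sphere and the inversion outside is Lipschitz, so the extension is Lipschitz. By conformal invariance its energy is at most $2\int|\nabla u|^n\le C(\log\frac\kappa{8\tau})^{1-n}$. Lemma 2 in $\mathbb R^n$ with $R=1$ gives $c\min(\frac14,c_2)\le C(\log\frac\kappa{8\tau})^{1-n}$, impossible for $\tau$ small.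

**Part (c).** Choose $\tau'$ with $\omega_1(\tau')<\tau$ and apply (a) with $\zeta=f_x(z)$. $\blacksquare$

## 7. Transition maps lie in a compact set of Möbius maps

**Lemma 5.** There is a compact $\mathcal K=\mathcal K(n,v)\subset\mathcal M$, $\mathcal K=\mathcal K^{-1}$, such that if $x,y$ are admissible with normalized charts and $\varphi_x(\overline B(0,\frac12))\cap\varphi_y(\overline B(0,\frac12))\ne\emptyset$, then $T:=m_ym_x^{-1}\in\mathcal K$.

Note that $f_y=Tf_x$ on all of $N$.

*Proof.* **Step 1: $T$ maps a ball of definite size into $\mathbb B$, and so does $T^{-1}$.** Let $z$ be in the intersection, $\zeta=f_x(z)$, $\zeta'=f_y(z)=T\zeta$. By Lemma 4, $\varphi_x(B(\zeta,\tau'))\subset B(z,\tau)\subset\varphi_y(B(0,\frac34))$. Applying $f_y=Tf_x$ gives $T(B(\zeta,\tau'))\subset\mathbb B$. Symmetrically $T^{-1}(B(\zeta',\tau'))\subset\mathbb B$.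

**Step 2: the derivative at $\zeta$ is bounded above and below.** The Poincaré density of the round ball $B(b,r)$ at $\xi$ is $\frac{2r}{r^2-|\xi-b|^2}$. Under a Möbius map carrying a round ball to a round ball it transforms by division by the derivative factor. It is monotone: if $B'\subset\mathbb B$ is a round ball and $\xi\in B'$, the density of $B'$ at $\xi$ is at least that of $\mathbb B$. To see this, move $\xi$ to $0$ by an automorphism of $\mathbb B$. Then $B'=B(b,r)\ni0$ with $r+|b|\le1$ has density $\frac{2r}{r^2-|b|^2}\ge\frac2r\ge2$ at $0$. Now $T(B(\zeta,\tau'))$ is a round ball in $\mathbb B$ with density $\frac2{\tau'|T'(\zeta)|}$ at $\zeta'$, and $\mathbb B$ has density at least $2$ there. So $|T'(\zeta)|\le1/\tau'$. By symmetry $\mu:=|T'(\zeta)|\in[\tau',1/\tau']$. Also $a:=T^{-1}(\infty)$ satisfies $a=\infty$ or $|a-\zeta|\ge\tau'$.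

**Step 3: $T$ is determined by bounded data.** Let $\iota(\xi)=\xi/|\xi|^2$ and $c=\iota(a-\zeta)$, with $c=0$ if $a=\infty$; always $|c|\le1/\tau'$. Put $J_c(\xi)=\iota(\iota(\xi)-c)=\frac{\xi-c|\xi|^2}{1-2c\cdot\xi+|c|^2|\xi|^2}$. It is Möbius, $J_c(0)=0$, $J_c'(0)=\mathrm{id}$, and its pole is $a-\zeta$. So $T(\zeta+J_c^{-1}(\cdot))$ fixes $\infty$, that is, it is a similarity. It sends $0$ to $\zeta'$ and has derivative factor $\mu$. Hence
$$T(\xi)=\zeta'+\mu\,\Theta J_c(\xi-\zeta),\qquad\Theta\in O(n).$$
The parameters $(\zeta,\zeta',\mu,\Theta,c)$ range over a compact set, and $T$ depends continuously on them. Let $\mathcal K$ be the union of the resulting compact set and its inverse. $\blacksquare$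

## 8. The family of translated squares

**Proposition 6.** There is $A=A(n,v)\ge30$ such that if (S) holds, $\mathrm{Ric}\ge-(n-1)A^{-2}$ on $N$, and for some $p$ the map $\Phi$ is injective on $B(y,1)$ for all $y\in B(p,A)$, then $\Phi$ is injective on $B(p,3)$.

*Proof.* Suppose $p'\ne q'$ in $B(p,3)$ and $\Phi(p')=\Phi(q')$. All constants below depend only on $n,v$ and not on $A$; $A$ is chosen in the last line.

**Step 1: a path with controlled image.** The aim is a path from $p'$ to $q'$ whose image is bounded and has bounded speed. A minimal geodesic from $p'$ to $q'$ has length less than $6$ and lies in $B(p,6)$. Choose on it $x_0=p',x_1,\dots,x_m=q'$ with $d(x_j,x_{j+1})<\kappa$, $m=\lceil7/\kappa\rceil$. All $x_j$ are admissible, since $B(x_j,10)\subset B(p,16)\subset B(p,A)$; fix normalized charts. Since $x_{j+1}=\varphi_{x_{j+1}}(0)\in\varphi_{x_j}(B(0,\frac14))$, Lemma 5 applies to consecutive points. Hence $G_j:=m_{x_0}m_{x_j}^{-1}$, a product of $j\le m$ elements of $\mathcal K$, lies in a fixed compact subset of $\mathcal M$. Let $\xi_j=\varphi_{x_j}^{-1}(x_{j+1})\in B(0,\frac14)$,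 and let $\gamma$ be the concatenation of the arcs $\varphi_{x_j}([0,\xi_j])$, $0\le j<m$. It runs from $p'$ to $q'$, and $\bigcup W_{x_j}\subset B(p,10)$.

The curve $m_{x_0}\Phi\gamma$ consists of the $m$ arcs $G_j([0,\xi_j])$, so its spherical length is at most $C$. Some point of $S^n$ has spherical distance at least $\theta=\theta(n,v)>0$ from it: cover the curve by $C/\theta+1$ balls of radius $\theta$; the concentric $2\theta$-balls contain the $\theta$-neighborhood of the curve and have total volume at most $C\theta^{n-1}+C\theta^n<\mathrm{vol}\,S^n$ for small $\theta$. Let $k$ be a rotation taking that point to $\infty$, and $\Phi_1:=k\,m_{x_0}\Phi=kG_jf_{x_j}$. Parametrize $\gamma$ on $[0,1]$, its $j$-th piece linearly in its chart on $I_j=[\frac jm,\frac{j+1}m]$, and put $c(s)=\Phi_1(\gamma(s))\in\mathbb R^n$. Then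
$$|c|\le\rho_1,\qquad|c'|\le C,\qquad c(0)=c(1)=:c_0 .$$

**Step 2: room to translate.** The aim is to shift the path by all small $a$. For $s\in I_j$ let $\zeta_s=\varphi_{x_j}^{-1}(\gamma(s))\in B(0,\frac14)$, so $B(\zeta_s,\frac12)\subset\mathbb B$. The maps $kG_j$ lie in a compact set, so they are uniformly bi-Lipschitz for the round metric, and there is $\varepsilon=\varepsilon(n,v)>0$ with $B(c(s),\varepsilon)\subset kG_j(B(\zeta_s,\frac12))$. Thus there are continuous sections
$$\sigma_s:=\varphi_{x_j}(kG_j)^{-1}:B(c(s),\varepsilon)\to B(p,10),\qquad\Phi_1\sigma_s=\mathrm{id},\qquad\sigma_s(c(s))=\gamma(s).$$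
At break points the two definitions agree at $c(s)$, hence everywhere, by uniqueness of lifts over a connected ball. Put $\gamma_a(s)=\sigma_s(c(s)+a)$ for $|a|<\varepsilon$. It is continuous in $(a,s)$, lies in $B(p,10)$, and $\Phi_1\gamma_a=c+a$. Moreover
$$\gamma_a(0)\ne\gamma_a(1)\quad\text{for all }a,$$
because these are the values at $c_0+a$ of the two sections $\sigma_0,\sigma_1$ over $B(c_0,\varepsilon)$, which take different values $p'\ne q'$ at $c_0$, so by unique lifting agree nowhere.

**Step 3: lifting the squares as far as possible.** For $|a|<\varepsilon/2$ and $(s,t)\in[0,1]^2$ put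
$$H(s,t)=(1-t)c(s)+tc_0,\qquad H_a=H+a.$$
Let $\mathcal D$ be the set of $(a,s,t)$ such that $t'\mapsto H_a(s,t')$, $t'\in[0,t]$, has a $\Phi_1$-lift starting at $\gamma_a(s)$. The lift is unique; let $L(a,s,t)$ be its endpoint.

*$\mathcal D$ is relatively open and $L$ is continuous.* Let $(\bar a,\bar s,\bar t)\in\mathcal D$ with lift $\ell$. Choose $0=\tau_0<\dots<\tau_k=\bar t$ (just $\tau_0=\tau_1=0$ if $\bar t=0$) and open sets $V_i\supset\ell([\tau_{i-1},\tau_i])$ on which $\Phi_1$ is a homeomorphism onto an open set. For $(a,s)$ near $(\bar a,\bar s)$ we have $\gamma_a(s)\in V_1$ and $H_a(s,[\tau_{i-1},\tau_i])\subset\Phi_1(V_i)$, for $i=k$ even on a slightly longer interval. Put $\ell_i(a,s,t')=(\Phi_1|_{V_i})^{-1}(H_a(s,t'))$. By continuity $\ell_i(a,s,\tau_i)\in V_i\cap V_{i+1}$ for $(a,s)$ close to $(\bar a,\bar s)$, so it equals $\ell_{i+1}(a,s,\tau_i)$ by injectivity on $V_{i+1}$. Similarly $\ell_1(a,s,0)=\gamma_a(s)$. So the $\ell_i$ fit together to lifts that depend continuously on $(a,s,t')$ and are defined slightly beyond $\bar t$ when $\bar t<1$. This proves both claims.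

*Short times are harmless.* Let $t_0=\min\{1,\varepsilon/(4\rho_1)\}$. For $t<t_0$ we have $|H_a(s,t)-c(s)|<\frac\varepsilon2+2\rho_1t\le\varepsilon$, so $t'\mapsto\sigma_s(H_a(s,t'))$ is the lift, and $(a,s,t)\in\mathcal D$.

**Step 4: every square fails, and the failure runs to infinity.** Write $\mathcal D_a$ for the slice and $L_a=L(a,\cdot,\cdot)$. If $\mathcal D_a=[0,1]^2$ for some $a$, then $L_a$ is constant on the sides $s=0$, $s=1$ and $t=1$, because there $H_a\equiv c_0+a$ and fibers of $\Phi_1$ are discrete. So $\gamma_a(0)=\gamma_a(1)$, contradicting Step 2. Hence $[0,1]^2\setminus\mathcal D_a$ is nonempty and compact for *every* $|a|<\varepsilon/2$. Let $(s_a,t_a)$ be a point of it with minimal $t$. Then $t_a\ge t_0$, and $L_a$ is defined on $R_a=[0,1]\times[0,t_a)$.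

As $t\to t_a$, $L_a(s_a,t)$ leaves every compact subset of $N$. Otherwise $L_a(s_a,t_k)\to y$ for some $t_k\to t_a$, and $\Phi_1(y)=H_a(s_a,t_a)$. Some neighborhood $U_y$ of $y$ is mapped homeomorphically onto a ball. For large $k$ we have $L_a(s_a,t_k)\in U_y$, and $H_a(s_a,[t_k,t_a])$ lies in that ball, so the lift extends to $t_a$, contradicting $(s_a,t_a)\notin\mathcal D_a$.

**Step 5: each failure costs a definite amount.** Since $\mathrm{Ric}\ge-(n-1)A^{-2}$, Bishop–Gromov gives $\mathrm{vol}\,B(p,r)\le C(n)r^n$ for $r\le2A$. Let $u$ be as in Lemma 1 with $z=p$, $a=10$, $b=A$: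
$$u=1\text{ on }B(p,10),\qquad u=0\text{ off }B(p,A),\qquad\int_N|\nabla u|^n\le C\Big(\log\frac A{10}\Big)^{1-n}.$$
The function $w_a=u\circ L_a$ on $R_a$ is locally Lipschitz, because $L_a$ is locally a local inverse of $\Phi_1$ composed with the Lipschitz map $H_a$. We have $w_a=1$ on $t=0$, since $\gamma_a(s)\in B(p,10)$, and $w_a(s_a,t)\to0$ as $t\to t_a$ by Step 4.

Since $n>2$, Morrey's inequality on the unit square says $\sup w-\inf w\le C(n)\big(\int_{[0,1]^2}|\nabla w|^n\big)^{1/n}$ for Lipschitz $w$. Apply it to $(s,t)\mapsto w_a(s,t_1t)$ with $t_a/2\le t_1<t_a$. Since $t_1\le1$, the gradient norm does not increase under this rescaling, and the change of variables costs a factor $1/t_1\le2/t_0$. Letting $t_1\to t_a$,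
$$1\le C\int_{R_a}|\nabla w_a|^n\,ds\,dt\qquad\text{for every }|a|<\varepsilon/2.\tag{3}$$

**Step 6: integrate over the translations.** On $\Phi_1^{-1}(\mathbb R^n)$ write $\Phi_1^*g_{euc}=\lambda^{-2}g$, so local inverses of $\Phi_1$ stretch by $\lambda$. As $H$ has bounded Lipschitz constant, $|\nabla w_a|\le C\lambda(L_a)\,|\nabla u|(L_a)$. Since $R_a\subset\mathcal D_a$, (3) gives
$$1\le C\int_{\mathcal D_a}\lambda(L_a)^n\,|\nabla u|^n(L_a)\,ds\,dt .$$
The integrand, as a function of $(a,s,t)$ on the relatively open set $\mathcal D$, is Borel. For fixed $(s,t)$ the map $\ell(a)=L(a,s,t)$ satisfies $\Phi_1\ell(a)=H(s,t)+a$. Hence $\ell$ is injective, a local diffeomorphism, and $\ell^*g=\lambda(\ell)^2g_{euc}$. Therefore, by change of variables,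
$$\int_{\{a:(a,s,t)\in\mathcal D\}}\lambda(\ell)^n\,|\nabla u|^n(\ell)\,da\le\int_N|\nabla u|^n\,d\mathrm{vol}_g .$$
Integrate the previous inequality over $|a|<\varepsilon/2$ and use Tonelli:
$$|B_{\varepsilon/2}|\le C\int_N|\nabla u|^n\le C\Big(\log\frac A{10}\Big)^{1-n}.$$
Here $\varepsilon$ and $C$ depend only on $n,v$, so this is false if $A=A(n,v)$ is large. $\blacksquare$

## 9. Point selection: proof of Theorem C

Proposition 6 turns injectivity at scale $1$ over a large region into injectivity at scale $3$. We choose a point where the radius $i$ is nearly minimal in a large neighborhood, measured in units of $i$ itself.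

By Bishop–Gromov, $\mathrm{vol}\,B(x,r)\ge v_1r^n$ for $r\le1$, with $v_1=c(n)v$. Let $A=A(n,v_1)$. If $i=\infty$ somewhere, $\Phi$ is injective and we are done. Otherwise $i$ is finite, positive and $1$-Lipschitz, since $B(y,i(x)-d(x,y))\subset B(x,i(x))$, and $\Phi$ is injective on $B(x,i(x))$. We claim $i\ge2/A$.

**Step 1: selecting the point.** Suppose $i(x_0)<2/A$. Then there is $p$ with $i(p)\le i(x_0)$ and $i(y)\ge i(p)/2$ for all $y\in B(p,A\,i(p)/2)$. Otherwise we find inductively $x_{k+1}\in B(x_k,A\,i(x_k)/2)$ with $i(x_{k+1})<i(x_k)/2$. Then $i(x_k)\le2^{-k}i(x_0)$, the distances $d(x_k,x_{k+1})$ are summable, the sequence is Cauchy, and at its limit $i=0$ by continuity. This contradicts $i>0$.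

**Step 2: rescaling.** Put $b=i(p)/2<1/A$ and $\hat g=b^{-2}g$. Then $\mathrm{Ric}_{\hat g}\ge-(n-1)b^2\ge-(n-1)A^{-2}$, and unit $\hat g$-balls have volume $b^{-n}\mathrm{vol}\,B(x,b)\ge v_1$. For $y\in B_{\hat g}(p,A)=B(p,A\,i(p)/2)$ the unit $\hat g$-ball is $B(y,b)$ with $b=i(p)/2\le i(y)$, so $\Phi$ is injective on it. By Proposition 6, $\Phi$ is injective on $B_{\hat g}(p,3)=B(p,3b)$. But $3b=\frac32i(p)>i(p)$, a contradiction.

So $r_0:=\min(1,2/A)$ works. $\blacksquare$

## 10. Gluing Euclidean pieces: proof of Theorems A and B for noncompact $N$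

The case of compact $N$ was settled in Section 3. Let $N$ be noncompact.

**Step 1: unit injectivity scale.** Since $\pi(B(\tilde x,1))=B(\pi\tilde x,1)$, Bishop–Gromov on $M$ gives $\mathrm{vol}\,B(\tilde x,1)\ge v(n,D,V)>0$. By Theorem C, $\Phi$ is injective on balls of radius $r_0\le1$. Replace $g$ by $r_0^{-2}g$. Now (S) holds with some $v_1=v_1(n,D,V)$ in place of $v$, and $\Phi$ is injective on all unit balls, so *all* points are admissible. Also $\mathrm{diam}\,M\le D_1:=D/r_0$ and $\mathrm{vol}\,M\ge V$. From now on constants depend only on $n,D,V$. By the counting of Section 3 let $N_0$ bound $\#\{\gamma:d(x,\gamma x)\le2\}$ for all $x\in N$.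

**Step 2: an equivariant atlas.** Let $\{\bar x_1,\dots,\bar x_P\}$ be a maximal $\kappa$-separated set in $M$. Then $P\le C$ by Bishop–Gromov, and the balls $B(\bar x_i,\kappa)$ cover $M$. Let $X=\pi^{-1}\{\bar x_i\}$; lifting minimal geodesics, the balls $B(x,\kappa)$, $x\in X$, cover $N$. Choose a normalized chart at one lift $x$ of each $\bar x_i$, and set $m_{\gamma x}=m_x\rho(\gamma)^{-1}$, $W_{\gamma x}=\gamma W_x$. Then
$$f_{\gamma x}=m_x\rho(\gamma)^{-1}\Phi=m_x\Phi\gamma^{-1}=f_x\circ\gamma^{-1},$$
and since $\gamma$ is an isometry these are normalized charts.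

**Step 3: the metric.** Let $\chi\in C_c^\infty(\mathbb R^n)$ be a fixed function with $0\le\chi\le1$, $\chi=1$ on $B(0,\frac14)$, $\mathrm{supp}\,\chi\subset\overline B(0,\frac38)$. Define
$$h=\sum_{x\in X}(\chi\circ f_x)\,f_x^*g_{euc},$$
the $x$-term being understood on $\varphi_x(B(0,\frac12))$ and extended by $0$. It is smooth, since its support lies in the compact set $\varphi_x(\overline B(0,\frac38))$.

If $z$ lies in the support of the $x$-term, then $z\in W_x$, so $x\in B(z,\frac12)$. Two such lifts of the same $\bar x_i$ have distance less than $1$, so at most $PN_0$ points $x\in X$ occur. The same count with $B(z,\frac34)$, where two such lifts have distance less than $2$, bounds the terms meeting $B(z,\frac14)$; so the sum is locally finite. As supports are closed, near $z$ only the terms whose support contains $z$ are nonzero. From $f_{\gamma'x}\circ\gamma=f_{\gamma^{-1}\gamma'x}$ we get $\gamma^*h=h$. The sets $\varphi_x(B(0,\frac14))\supset B(x,\kappa)$ cover $N$, and $\chi\circ\varphi_x^{-1}=1$ there, so $h$ is positive definite. Each $f_x$ is conformal, so $h$ is conformal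 to $g$. It descends to $M$.

**Step 4: curvature bounds.** Let $y\in X$ and write $\varphi_y^*h=F\,g_{euc}$ on $B(0,\frac12)$. Let $\xi\in B(0,\frac12)$ and $x\in X$. If $\varphi_y(\xi)\notin\varphi_x(B(0,\frac12))$, the $x$-term of $F$ vanishes near $\xi$, since its support is a closed subset of $\varphi_x(B(0,\frac12))$. Otherwise, near $\xi$, $f_x\varphi_y=m_xm_y^{-1}f_y\varphi_y=T$ with $T=m_xm_y^{-1}$, so the $x$-term of $F$ is
$$\chi(T\xi)\,|T'(\xi)|^2,\qquad T\xi\in B(0,\tfrac12),\qquad T\in\mathcal K\ \text{ by Lemma 5.}$$
The set $\{(T,\xi)\in\mathcal K\times\overline B(0,\frac12):T\xi\in\overline B(0,\frac12)\}$ is compact, and all $\xi$-derivatives of $T$ are continuous on it, hence bounded. At most $PN_0$ terms are nonzero near each point, so $\|F\|_{C^k(B(0,1/2))}\le C_k$ for all $k$. On $B(0,\frac14)$ we have $F\ge1$, from the term $x=y$. In these coordinates $\nabla^k\mathrm{Rm}_h$ is a polynomial in $F^{-1}$ and derivatives of $F$. Since the sets $\varphi_y(B(0,\frac14))$ cover $N$, $|\nabla^k\mathrm{Rm}_h|\le K_k$ everywhere.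

**Step 5: diameter.** $M$ is connected and is the union of the $P$ connected open sets $\pi\varphi_y(B(0,\frac14))$, one $y$ over each $\bar x_i$. Each has $h$-diameter at most $C$, by radial segments and $F\le C_0$. So $\mathrm{diam}(M,h)\le CP$.

**Step 6: volume.** On $\varphi_y(B(0,\frac14))\subset B(y,\frac12)$ the map $\pi$ is at most $N_0$-to-one: if $z,\gamma z\in B(y,\frac12)$, then $d(y,\gamma y)\le d(y,\gamma z)+d(\gamma z,\gamma y)<1$. As $F\ge1$ there, $\mathrm{vol}(M,h)\ge N_0^{-1}|B(0,\frac14)|$.

Together with Section 3 this proves Theorem B. The constant rescalings of $g$ are harmless, since $h$ is only required to be conformal to $g$. A bound on $\mathrm{Rm}_h$ bounds $|\sec_h|$, so in the noncompact case Theorem A follows from the Cheeger–Peters theorem applied to $(M,h)$. The compact case was done directly. Hence the conjecture holds for homotopy, homeomorphism and diffeomorphism types, in every dimension $n\ge3$. $\blacksquare$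

## 11. Dropping one hypothesis at a time: proof of Proposition D

**Without the volume bound.** For $n$ odd take lens spaces $S^n/\mathbb Z_p$ of curvature $1$. For $n$ even take $S^1\times(S^{n-1}/\mathbb Z_p)$ with the product metric, which is locally $\mathbb R\times S^{n-1}$ and so LCF by Example 1. Here $\mathrm{Ric}\ge0$ and diameters are bounded, while the fundamental groups $\mathbb Z_p$, respectively $\mathbb Z\times\mathbb Z_p$, are pairwise nonisomorphic.

**Without the diameter bound.** Take a closed hyperbolic $n$-manifold; these exist for every $n$, by Borel. Its fundamental group is infinite and residually finite (Malcev), so it has finite covers of unbounded degree. These are LCF, have $\mathrm{Ric}=-(n-1)$, and have volume bounded below. Covers of different degree have different volumes, so by Mostow rigidity they are not homotopy equivalent.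

**Without the Ricci bound.** Scale each of these covers to have diameter at most $1$. We change the metric conformally on a small ball, so that the volume is at least $\frac12\mathrm{vol}(S^n)$ whatever it was before, and the diameter stays bounded. Take a flat conformal chart in which the metric is $F|dx|^2$ on $\overline B(0,1)$ with $F\le\frac1{100}$; dilating the coordinates achieves this. Let $\chi\in[0,1]$ be a smooth cutoff equal to $1$ on $B(0,\frac12)$ with support in $B(0,1)$. Add
$$\chi(x)\,\frac{4t^2}{(t^2+|x|^2)^2}\,|dx|^2$$
to the metric. The result is conformal to the old metric, hence LCF. Its volume is at least $\int_{B(0,1/2)}\big(\frac{2t}{t^2+|x|^2}\big)^ndx$. By the substitution $x=tx'$ this is the volume of the stereographic image of $B(0,\frac1{2t})$ in $S^n$, so it is at least $\frac12\mathrm{vol}(S^n)$ for small $t$.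

For the diameter, radial segments in $B(0,1)$ have length at most $\frac1{10}+\int_0^1\frac{2t\,dr}{t^2+r^2}\le\frac1{10}+\pi$. A minimal geodesic of the old metric between points outside $B(0,1)$ can be rerouted along $\partial B(0,1)$, from its first to its last point there, at cost at most $\pi/10$; on $\partial B(0,1)$ and outside it the metric is unchanged. So the diameters are at most $2(\frac1{10}+\pi)+1+\frac\pi{10}\le10$, while there are infinitely many homotopy types.

**Without LCF, $n\ge4$.** Perelman (in *Comparison Geometry*, MSRI Publ. 30, 1997) constructed metrics on $\#_k\mathbb{CP}^2$, for all $k$, with $\mathrm{Ric}>0$, bounded diameter and volume bounded below. This settles $n=4$. For $n\ge5$ take products with a round $S^{n-4}$ (a circle if $n=5$). Then $\mathrm{Ric}\ge0$, diameters stay bounded, volumes stay bounded below, and $b_2\ge k$, so infinitely many homotopy types occur. $\blacksquare$
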